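# A matching over every point of the Cantor set: an H-set that is not Katětov

## A separable metrizable H-set with no coarser minimal Hausdorff topology

**Theorem 1.** There is a zero-dimensional separable metrizable space $X$ of size $\mathfrak c=2^{\aleph_0}$ which can be embedded as an H-set in an H-closed space but is not Katětov. The proof is in ZFC.

So the following question, which comes from "Convergence Properties of Hausdorff Closed Spaces", has the answer *no*: if a Hausdorff space can be embedded as an H-set in some H-closed space, must it be Katětov? The converse implication is a known result: every Katětov space can be embedded as an H-set in some H-closed space. We now unpack the words.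

**Definition (H-closed).** A Hausdorff space $Y$ is *H-closed* if it is closed in every Hausdorff space containing it as a subspace. Equivalently, every open cover of $Y$ has a finite subfamily whose *closures* cover $Y$. We always use the covering form.

**Definition (minimal Hausdorff, Katětov).** A Hausdorff topology is *minimal Hausdorff* if no strictly coarser topology on the same set is Hausdorff. A Hausdorff space $(X,\tau)$ is *Katětov* if there is a minimal Hausdorff topology $\sigma$ on $X$ with $\sigma\subseteq\tau$.

**Definition (H-set).** A subset $A$ of a Hausdorff space $Y$ is an *H-set in $Y$* if for every family $\mathcal U$ of open subsets of $Y$ with $A\subseteq\bigcup\mathcal U$ there is a finite $\mathcal V\subseteq\mathcal U$ with $A\subseteq\bigcup_{V\in\mathcal V}\mathrm{cl}_Y V$. A space $(X,\tau)$ *can be embedded as an H-set in $Y$* if there is a homeomorphic embedding $e:(X,\tau)\to Y$ such that $e[X]$ is an H-set in $Y$.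

The closures in the last definition are taken in $Y$, not in $A$. Everything in this lecture depends on that difference.

**Definition (semiregularization).** An open set $G$ is *regular open* if $G=\mathrm{int}\,\mathrm{cl}\,G$. The *semiregularization* $Y_s$ of $Y$ is the set $Y$ with the topology generated by the regular open subsets of $Y$. These are closed under finite intersections, so they form a base of $Y_s$.

We use three textbook facts (Katětov 1940; see Porter–Woods, *Extensions and Absolutes of Hausdorff Spaces*).

* **(F1)** Every Hausdorff space is a subspace of an H-closed space.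
* **(F2)** Minimal Hausdorff spaces are H-closed.
* **(F3)** The semiregularization of an H-closed space is minimal Hausdorff.

Theorem 1 uses only (F1) and (F2). Compact Hausdorff topologies are minimal Hausdorff, because a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. So a space with a coarser compact Hausdorff topology is Katětov.

**Example 1 (H-closed, not compact, not minimal Hausdorff).** Let $D=\{1/n:n\ge1\}$ and give $[0,1]$ the topology with base all sets $U$ and $U\setminus D$, where $U$ is open in the usual sense. It is finer than the usual topology, so it is Hausdorff, and it is not minimal Hausdorff. It is not compact, since $D$ is an infinite closed discrete subset. It is H-closed. Indeed, every point of $U\cap D$ lies in the closure of $U\setminus D$, because its basic neighbourhoods are usual open sets and $D$ has empty interior. So the closure of $U\setminus D$ contains $U$. Given a cover, refine it by sets $U$ or $U\setminus D$, take finitely many whose $U$'s cover $[0,1]$, and their closures cover. This space is Katětov, since the usual topology is compact Hausdorff and coarser.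

**Example 2 (minimal Hausdorff, not compact; an H-set that is not H-closed).** Let $Y$ consist of two points $a^+,a^-$ and the points $(n,k)$ with $n\in\omega$, $k\in\mathbb Z$. The points $(n,k)$ with $k\neq0$ are isolated. Basic neighbourhoods of $(n,0)$ are $\{(n,0)\}\cup\{(n,k):|k|\ge j\}$. Basic neighbourhoods of $a^+$ are
$$G^+_m=\{a^+\}\cup\{(n,k):n\ge m,\ k>0\},$$
and those of $a^-$ are the sets $G^-_m$ defined in the same way with $k<0$. Then $Y$ is Hausdorff: $G^+_0\cap G^-_0=\emptyset$, the set $G^{\pm}_{n+1}$ misses the whole column $\{n\}\times\mathbb Z$, which is open, and the other pairs are clear.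

*$Y$ is H-closed.* Given an open cover, take members $O^{\pm}\ni a^{\pm}$ and $m$ with $G_m^{\pm}\subseteq O^{\pm}$. Every neighbourhood of $(n,0)$ with $n\ge m$ meets $G^+_m$, so $\mathrm{cl}\,O^+\cup\mathrm{cl}\,O^-$ contains $a^\pm$ and all columns with $n\ge m$. The other columns are finitely many compact sets.

*$Y$ is minimal Hausdorff.* The closure of $G^+_m$ adds exactly the points $(n,0)$, $n\ge m$, and none of these is interior to it, since their neighbourhoods contain $(n,k)$ with $k<0$. So $G^+_m$ is regular open, and likewise $G^-_m$. The other basic sets are clopen. Thus $Y=Y_s$, and (F3) applies. The set $\{(n,0):n\in\omega\}$ is infinite, closed and discrete, so $Y$ is not compact.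

*An H-set.* Let $A=\{a^+\}\cup\{(n,0):n\in\omega\}$. A member of a cover that contains $a^+$ contains some $G_m^+$, and its closure in $Y$ contains every $(n,0)$ with $n\ge m$. Finitely many points remain. So $A$ is an H-set in $Y$. As a subspace $A$ is infinite and discrete, hence not H-closed.

## Countable spaces and Urysohn ambient spaces

**Example 3 (a countable space without isolated points has neither property).** Let $A$ be a nonempty countable subspace of a Hausdorff space $Y$, without isolated points, and list $A=\{a_1,a_2,\dots\}$. Put $P_0=Y$. Given an open $P_{n-1}$ with $P_{n-1}\cap A\ne\emptyset$, this trace has more than one point, so pick $y\in P_{n-1}\cap A$ with $y\neq a_n$. Choose disjoint open $O_n\ni a_n$ and $P\ni y$, and put $P_n=P\cap P_{n-1}$. The sets $O_n$ cover $A$. For each $k$ the open set $P_k$ meets $A$ and is disjoint from $O_1,\dots,O_k$, hence from their closures. So $A$ is not an H-set in $Y$.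

Thus $\mathbb Q$ cannot be embedded as an H-set in any Hausdorff space. It is not Katětov either: a minimal Hausdorff $\sigma$ coarser than the usual topology would be H-closed by (F2) and would have no isolated points, and the argument with $A=Y=(\mathbb Q,\sigma)$ gives a contradiction. Keep the shape of this argument in mind. A decreasing family of open sets $P_n$ that "converges to no point" destroys H-closedness.

Now suppose $A$ is an H-set in an H-closed space $Y$. The natural attempt to show that $A$ is Katětov is to coarsen the topology of $Y$ to a good one and restrict that to $A$. The candidate is $Y_s$. A space is *Urysohn* if distinct points have neighbourhoods with disjoint closures. For such $Y$ the attempt succeeds.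

**Theorem 2.** If $A$ is an H-set in an H-closed Urysohn space $Y$, then $A$ has a coarser compact Hausdorff topology; in particular $A$ is Katětov. Hence no H-closed space containing the space $X$ of Theorem 1 as an H-set is Urysohn.

**Step 1.** *We show that $Y_s$ is regular; this is where Urysohn is used.* Let $x\in G$ with $G$ regular open, and let $F=Y\setminus G$, so $F=\mathrm{cl}\,\mathrm{int}\,F$. For $y\in F$ choose open $U_y\ni x$ and $W_y\ni y$ with disjoint closures. The cover $\{W_y:y\in F\}\cup\{G\}$ of the H-closed space $Y$ yields $Y=\mathrm{cl}\,G\cup\bigcup_{i\le k}\mathrm{cl}\,W_{y_i}$. So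
$$\mathrm{int}\,F=Y\setminus\mathrm{cl}\,G\subseteq\bigcup_{i\le k}\mathrm{cl}\,W_{y_i},\qquad\text{hence}\qquad F=\mathrm{cl}\,\mathrm{int}\,F\subseteq\bigcup_{i\le k}\mathrm{cl}\,W_{y_i}.$$
Let $U=\bigcap_{i\le k}U_{y_i}$ (with $U=Y$ if $k=0$). Then $\mathrm{cl}\,U$ misses every $\mathrm{cl}\,W_{y_i}$, so $\mathrm{cl}\,U\cap F=\emptyset$ and
$$x\in\mathrm{int}\,\mathrm{cl}\,U\subseteq\mathrm{cl}\,U\subseteq G.$$
Here $\mathrm{int}\,\mathrm{cl}\,U$ is regular open, so open in $Y_s$. And $\mathrm{cl}\,U$ is closed in $Y_s$, because its complement is regular open: $\mathrm{int}\,\mathrm{cl}(Y\setminus\mathrm{cl}\,U)=Y\setminus\mathrm{cl}\,\mathrm{int}\,\mathrm{cl}\,U=Y\setminus\mathrm{cl}\,U$, as $U$ is open.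

**Step 2.** *We check that $Y_s$ is Hausdorff and that $A$ is still an H-set.* If $U,W$ are disjoint and open, then $\mathrm{cl}\,U\cap W=\emptyset$, so $\mathrm{int}\,\mathrm{cl}\,U\cap W=\emptyset$, so $\mathrm{int}\,\mathrm{cl}\,U\cap\mathrm{cl}\,W=\emptyset$. Thus disjoint neighbourhoods in $Y$ give disjoint regular open ones. A cover of $A$ by $Y_s$-open sets is a cover by $Y$-open sets, so finitely many $Y$-closures cover $A$. The $Y_s$-closures are larger.

**Step 3.** *We show that an H-set in a regular space is compact.* Given a cover of $A$ by open sets, choose for each $a\in A$ a member $U_a\ni a$ and an open $G_a\ni a$ with $\mathrm{cl}\,G_a\subseteq U_a$. Finitely many $\mathrm{cl}\,G_{a_i}$ cover $A$, so the sets $U_{a_i}$ do.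

Hence the topology of $Y_s$ traced on $A$ is compact Hausdorff and coarser than the given one, and compact Hausdorff topologies are minimal Hausdorff. The last assertion follows from Theorem 1, whose proof does not use Theorem 2. $\square$

Without the Urysohn property the attempt fails, and Example 2 shows exactly where. There $Y=Y_s$ is not regular: the points $a^+,a^-$ have no neighbourhoods with disjoint closures. The trace of $Y_s$ on $A=\{a^+\}\cup\{(n,0):n\in\omega\}$ is infinite and discrete, so it is not H-closed. The points $(n,0)$ with $n\ge m$ lie in $\mathrm{cl}_Y G_m^+$, but only because their neighbourhoods meet $G_m^+$ *outside* $A$; the closure of $G^+_m\cap A=\{a^+\}$ inside $A$ is $\{a^+\}$. (This $A$ is still Katětov: an infinite countable set carries the topology of a convergent sequence with its limit.) So we look for an H-set whose points touch each other only through the outside, in such a pattern that no coarser topology on the set itself can imitate it.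

## Matchings in a path, and the spaces $X_m$

Let $T=2^\omega$, $E=\{1,2,3,4,5\}$ (discrete) and $Z=T\times E$. Regard $e\in E$ as the edge $\hat e=\{e,e+1\}$ of a path with vertex set $V=\{1,\dots,6\}$. Then $\hat e\cap\hat e'\ne\emptyset$ iff $|e-e'|\le1$. Let
$$M_1=\{1,3,5\},\qquad M_2=\{1,4\},\qquad M_3=\{2,4\},\qquad M_4=\{2,5\}.$$
Each $M_i$ is a *maximal matching*, which means two things:

* for distinct $e,e'\in M_i$ we have $\hat e\cap\hat e'=\emptyset$ (no two members are consecutive);
* every $e\in E$ has $\hat e\cap\hat e'\neq\emptyset$ for some $e'\in M_i$ (every $e$ is equal or adjacent to a member).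

The first is visible. For the second, the edges outside $M_i$ are adjacent to members as follows: in $M_1$, the edge $2$ to $1$ and $4$ to $3$; in $M_2$, the edge $2$ to $1$ and $3,5$ to $4$; in $M_3$, the edges $1,3$ to $2$ and $5$ to $4$; in $M_4$, the edges $1,3$ to $2$ and $4$ to $5$. Also every $e\in E$ lies in some $M_i$: $1,3,5\in M_1$, $4\in M_2$, $2\in M_3$.

For $m:T\to\{1,2,3,4\}$ and $F\subseteq T$ put
$$X_m=\{(t,e)\in Z:e\in M_{m(t)}\},\qquad X_F=\{(t,e):t\in F,\ e\in M_{m(t)}\}.$$
The space $X_m$ has the topology $\tau$ inherited from $Z$; the set $X_F$ needs only $m$ on $F$. Every $X_m$ is zero-dimensional, separable and metrizable, being a subspace of $Z$. It has size $\mathfrak c$, since it has two or three points over each $t\in T$. For constant $m$ it is compact. The interest is in very discontinuous $m$.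

**Lemma 1.** For every $m$, the space $X=X_m$ embeds as an H-set in an H-closed space.

**Step 1.** *We build a Hausdorff space $Y\supseteq X$ in which the points $(t,e)$ are approached from outside along their two vertices.* Let $Y=X\cup(T\times V\times\omega)$. Points of $T\times V\times\omega$ are isolated. Basic neighbourhoods of $(t,e)\in X$ are
$$N(U,e,n)=\big((U\times\{e\})\cap X\big)\cup\big(U\times\hat e\times[n,\infty)\big),\qquad t\in U\subseteq T\text{ open},\ n\in\omega.$$
These sets and the isolated singletons form a base. Indeed $N(U,e,n)$ is a basic neighbourhood of each of its points in $X$; we have $N(U,e,n)\cap N(U',e,n')=N(U\cap U',e,\max(n,n'))$; and for $e\ne e'$ the set $N(U,e,n)\cap N(U',e',n')$ consists of isolated points. The traces on $X$ are the sets $(U\times\{e\})\cap X$, so $X$ carries $\tau$.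

*$Y$ is Hausdorff.* An isolated point $(s,v,k)$ and a point of $X$ are separated by taking $n>k$. Points $(t,e),(t',e')\in X$ with $t\ne t'$ are separated by disjoint $U\ni t$, $U'\ni t'$. If $t=t'$ and $e\ne e'$, then $e,e'\in M_{m(t)}$, so $\hat e\cap\hat e'=\emptyset$ and $N(T,e,0)\cap N(T,e',0)=\emptyset$. This is where we use that $M_{m(t)}$ is a matching.

**Step 2.** *We show that $X$ is an H-set in $Y$; here maximality is used.* Let $\mathcal U$ be a family of open sets covering $X$. For each $x=(t,e)\in X$ choose $O_x\in\mathcal U$ and $U_x,n_x$ with $t\in U_x$ and $N(U_x,e,n_x)\subseteq O_x$. For $t\in T$ put $U_t=\bigcap_{e\in M_{m(t)}}U_{(t,e)}$, an open neighbourhood of $t$. By compactness $T=U_{t_1}\cup\dots\cup U_{t_k}$. Consider the finitely many sets $O_{(t_j,e)}$ with $j\le k$ and $e\in M_{m(t_j)}$.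

Let $y=(s,e)\in X$, say $s\in U_{t_j}$. By maximality of $M_{m(t_j)}$ there are $e'\in M_{m(t_j)}$ and $v\in\hat e\cap\hat e'$. Every neighbourhood of $y$ contains $(s,v,k)$ for all large $k$, because $v\in\hat e$. So does $O_{(t_j,e')}$, because $s\in U_{(t_j,e')}$ and $v\in\hat e'$. Hence $y\in\mathrm{cl}_Y O_{(t_j,e')}$.

**Step 3.** *We pass from $Y$ to an H-closed space.* By (F1), $Y$ is a subspace of an H-closed space $Y'$. Given a cover of $X$ by open sets of $Y'$, intersect its members with $Y$, use that $X$ is an H-set in $Y$, and note that $\mathrm{cl}_Y(O\cap Y)\subseteq\mathrm{cl}_{Y'}O$. So $X$ is an H-set in $Y'$. $\square$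

Lemma 1 holds for *every* $m$, so we are free to choose $m$ to make $X_m$ fail to be Katětov. Why five edges? The same construction makes sense for a path with $k$ edges and its maximal matchings, but for $k\le4$ it gives nothing.

**Example 4 (short paths).** For $k=1$ the only maximal matching is $\{1\}$, and the space is $T$. For $k=2$ they are $\{1\}$ and $\{2\}$, and the projection to $T$ is a continuous bijection onto a compact space. For $k=4$ they are $\{1,3\},\{1,4\},\{2,4\}$. Each has exactly one member in $\{1,2\}$ and one in $\{3,4\}$, so sending $(t,e)$ to $(t,a)$ if $e\le2$ and to $(t,b)$ if $e\ge3$ is a continuous bijection onto the compact space $T\times\{a,b\}$. In these cases there is a coarser compact Hausdorff topology, whatever $m$ is. For $k=3$ the maximal matchings are $\{1,3\}$ and $\{2\}$, and the space is again always Katětov; we prove this in Example 6.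

In each case there are nonempty sets $S_1,\dots,S_k$ such that every maximal matching splits $B=\bigcup_eS_e$ into disjoint pieces: for $k=4$ take $S_1=S_2=\{a\}$, $S_3=S_4=\{b\}$; for $k=3$ take $S_1=\{a\}$, $S_3=\{b\}$, $S_2=\{a,b\}$; for $k\le 2$ let all $S_e$ be the same singleton. With five edges this is impossible.

**Lemma 2.** Let $S_1,\dots,S_5$ be nonempty sets and $B=\bigcup_eS_e$. Then for some $i\le4$ the family $\{S_e:e\in M_i\}$ fails to be pairwise disjoint with union $B$.

*Proof.* Suppose it never fails. From $M_2=\{1,4\}$ and $M_3=\{2,4\}$ we get $S_1=B\setminus S_4=S_2$. From $M_4=\{2,5\}$ we get $S_5=B\setminus S_2=B\setminus S_1=S_4$. From $M_1=\{1,3,5\}$ we get $S_3=B\setminus(S_1\cup S_5)=B\setminus(S_1\cup S_4)=\emptyset$, a contradiction. $\square$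

The plan is to find, for each candidate coarser topology and suitable $t$, sets $S_1,\dots,S_5$ that do not depend on $m(t)$ and that $M_{m(t)}$ *would have to* split. Then we choose $m(t)$ by Lemma 2.

## Countable bases and maximal centered families

Two things stand in the way of a recursion of length $\mathfrak c$. The coarser topologies live on $X_m$, which is not known until $m$ is finished, and there is no evident bound by $\mathfrak c$ on their number. The next lemma replaces them by countable families of open sets of the fixed space $Z$.

**Lemma 3.** Suppose $X=X_m$ is Katětov. Then there is a countable family $\mathcal O$ of open subsets of $Z$, with $Z\in\mathcal O$ and closed under finite intersections, such that $\{O\cap X:O\in\mathcal O\}$ is a base of a Hausdorff H-closed topology on $X$.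

*Proof.* Let $\sigma\subseteq\tau$ be minimal Hausdorff; it is H-closed by (F2). We first thin out $\sigma$ to a countable Hausdorff part. The space $(X\times X)\setminus\Delta$, with the topology from $\tau\times\tau$, is second countable, hence Lindelöf. It is covered by the sets $G\times H$ with $G,H\in\sigma$ disjoint, and these are open in it because $\sigma\subseteq\tau$. So countably many pairs $(G_n,H_n)$ suffice. Choose open sets of $Z$ with traces $G_n$ and $H_n$ on $X$, and let $\mathcal O$ consist of $Z$ and all finite intersections of these. The traces form a base of a topology $\sigma'\subseteq\sigma$, and $\sigma'$ is Hausdorff because each pair of distinct points lies in some $G_n\times H_n$.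

It remains to see that $\sigma'$ is H-closed. A $\sigma'$-open cover is a $\sigma$-open cover, so it has a finite subfamily whose $\sigma$-closures cover $X$, and $\mathrm{cl}_\sigma\subseteq\mathrm{cl}_{\sigma'}$. $\square$

Call a family $\mathcal O$ *admissible* if it is a countable family of open subsets of $Z$, contains $Z$, and is closed under finite intersections. Since $Z$ is second countable, it has at most $\mathfrak c$ open sets, so there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ admissible families. Enumerate them, with repetitions if needed, as $\{\mathcal O_\alpha:\alpha<\mathfrak c\}$.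

**Definition.** For admissible $\mathcal O$ and $z\in Z$ let $N_{\mathcal O}(z)=\{O\in\mathcal O:z\in O\}$. Write $z\sim_{\mathcal O}x$ if $O\cap O'\neq\emptyset$ for all $O\in N_{\mathcal O}(z)$ and $O'\in N_{\mathcal O}(x)$. A subfamily of $\mathcal O$ is *centered* if all finite intersections of its members are nonempty. Let $\Pi_{\mathcal O}$ be the set of maximal centered subfamilies of $\mathcal O$.

**Example 5.** If $\mathcal O=\{Z\}$, then $\Pi_{\mathcal O}$ has the single element $\{Z\}$, and any two points are related by $\sim_{\mathcal O}$. If $\mathcal O$ is the (countable) family of all clopen subsets of $Z$, then by compactness a centered subfamily has a common point $z$, so the maximal ones are exactly the families $N_{\mathcal O}(z)$, $z\in Z$; and $z\sim_{\mathcal O}x$ only if $z=x$.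

**Lemma 4.** Let $\mathcal O$ be admissible.

(a) Each $p\in\Pi_{\mathcal O}$ is closed under finite intersections, and every $O\in\mathcal O$ that meets all members of $p$ belongs to $p$.

(b) For each $z\in Z$ there is $p\in\Pi_{\mathcal O}$ with $N_{\mathcal O}(z)\subseteq p$.

(c) If $N_{\mathcal O}(z)\cup N_{\mathcal O}(x)\subseteq p\in\Pi_{\mathcal O}$, then $z\sim_{\mathcal O}x$.

*Proof.* (a) If $O,O'\in p$, then $O\cap O'\in\mathcal O$ and $p\cup\{O\cap O'\}$ is centered, so $O\cap O'\in p$ by maximality. If $O\in\mathcal O$ meets all members of $p$, then it meets all finite intersections of members, since these are members. So $p\cup\{O\}$ is centered and $O\in p$. (b) $N_{\mathcal O}(z)$ is centered, since $z$ lies in all its members; extend it by Zorn's lemma. (c) Any two members of $p$ meet. $\square$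

Think of $p\in\Pi_{\mathcal O}$ as an ideal point that the candidate topology must attach to exactly one actual point. The next lemma makes this precise.

**Lemma 5.** Let $X\subseteq Z$ be nonempty and dense in $Z$, let $\mathcal O$ be admissible, and let $\sigma$ be the topology on $X$ with base $\{O\cap X:O\in\mathcal O\}$.

(a) If $\sigma$ is Hausdorff, then there are no distinct $x,y\in X$ with $x\sim_{\mathcal O}y$.

(b) If $\sigma$ is H-closed, then for every $p\in\Pi_{\mathcal O}$ there is $x\in X$ with $N_{\mathcal O}(x)\subseteq p$.

*Proof.* By density,
$$O\cap O'\cap X\neq\emptyset\iff O\cap O'\neq\emptyset\qquad(O,O'\in\mathcal O).\tag{1}$$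
(a) Let $x\ne y$ be points of $X$ with $x\sim_{\mathcal O}y$. Basic $\sigma$-neighbourhoods of $x$ and $y$ are $O\cap X$ and $O'\cap X$ with $O\in N_{\mathcal O}(x)$, $O'\in N_{\mathcal O}(y)$. By (1) they meet. So $\sigma$ is not Hausdorff.

(b) Suppose that for some $p$ no $x\in X$ has $N_{\mathcal O}(x)\subseteq p$. By Lemma 4(a), for each $x\in X$ there are $O_x\in N_{\mathcal O}(x)$ and $P_x\in p$ with $O_x\cap P_x=\emptyset$. If $\sigma$ were H-closed, the cover $\{O_x\cap X:x\in X\}$ would have finitely many members $O_{x_1}\cap X,\dots,O_{x_k}\cap X$ whose $\sigma$-closures cover $X$. But $P=\bigcap_jP_{x_j}\in p$ is nonempty and open in $Z$, so $P\cap X$ is a nonempty $\sigma$-open set by density. It is disjoint from every $O_{x_j}$, hence from the closures. This is a contradiction. $\square$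

So a Hausdorff H-closed candidate topology on $X$ forces every $p\in\Pi_{\mathcal O}$ to contain $N_{\mathcal O}(x)$ for exactly one $x\in X$ (at most one by (a) and Lemma 4(c)). Fix $t\in T$ and put
$$S_e=\{p\in\Pi_{\mathcal O}:N_{\mathcal O}(t,e)\subseteq p\}\quad(e\in E),\qquad B=\bigcup_{e\in E}S_e.\tag{2}$$
These sets depend on $\mathcal O$ and $t$ only, not on $m$. They are nonempty by Lemma 4(b). If no $p\in B$ can be attached to a point over some $s\neq t$, then the sets $S_e$ with $e\in M_{m(t)}$ must be disjoint with union $B$, and Lemma 2 lets us choose $m(t)$ so that this fails. If some $p\in B$ could be attached to a point over another $s$, then some $(t,e)$ is $\sim_{\mathcal O}$-related to that point, and we put both points into $X$, which violates Hausdorffness. This is the whole diagonalization.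

In Example 5 with all clopen sets, the $S_e$ are five different singletons, and no matching covers $B$: with its own topology $\tau$, no $X_m$ that is dense in $Z$ is H-closed.

## The recursion on $m$ and the proof of Theorem 1

**Step 1.** *We make $X_m$ dense in $Z$ in advance.* Fix pairwise disjoint countable dense sets $Q_1,\dots,Q_4\subseteq T$. For instance, let $q_1=000\dots$, $q_2=111\dots$, $q_3=0101\dots$, $q_4=1010\dots$, and let $Q_i$ be the set of sequences that differ from $q_i$ in only finitely many places; two different $q_i$ differ infinitely often, so the $Q_i$ are disjoint. Put $m(t)=i$ for $t\in Q_i$. Then, whatever the rest of $m$ is,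
$$X_m\text{ is dense in }Z.\tag{3}$$
Indeed, given a nonempty open $U\subseteq T$ and $e\in E$, pick $i$ with $e\in M_i$ and $t\in U\cap Q_i$; then $(t,e)\in X_m\cap(U\times\{e\})$.

**Step 2.** *At stage $\alpha$ we treat $\mathcal O_\alpha$, defining $m$ at one or two new points.* Recursively on $\alpha<\mathfrak c$, let $F=F_\alpha$ be the set of points where $m$ is already defined. It consists of a countable set and at most two points for each earlier stage, so $|F|<\mathfrak c$ and $T\setminus F\ne\emptyset$. Write $\mathcal O=\mathcal O_\alpha$ and ${\sim}={\sim_{\mathcal O_\alpha}}$.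

*Case A. There are $t\in T\setminus F$, $e\in E$ and $x\in Z$ with $(t,e)\sim x$, where either $x\in X_F$, or $x=(t',e')$ with $t'\in T\setminus F$ and $t'\neq t$.* Choose $m(t)$ with $e\in M_{m(t)}$, and in the second alternative also $m(t')$ with $e'\in M_{m(t')}$. Then $(t,e)$ and $x$ are distinct points of $X_m$, however $m$ is continued.

*Case B. Otherwise.* Pick any $t\in T\setminus F$, define $S_e$ and $B$ by (2), and let $m(t)=i$ where $i$ is given by Lemma 2.

After all stages put $m(t)=1$ for all points $t$ not yet treated. Let $X=X_m$.

**Step 3.** *We check that stage $\alpha$ has done its work.*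

**Lemma 6.** For no $\alpha<\mathfrak c$ is $\{O\cap X:O\in\mathcal O_\alpha\}$ a base of a Hausdorff H-closed topology on $X$.

*Proof.* Fix $\alpha$, keep the notation of stage $\alpha$, and suppose that the topology $\sigma_\alpha$ with this base is Hausdorff and H-closed. By (3), Lemma 5 applies.

If Case A occurred, then $(t,e)\sim x$ are distinct points of $X$, contrary to Lemma 5(a).

If Case B occurred, let $t$ and $i=m(t)$ be as chosen there. By the choice of $i$, and since every $S_e\subseteq B$, one of the following holds.

(1) *There are $e\neq e'$ in $M_i$ and $p\in S_e\cap S_{e'}$.* Then $N_{\mathcal O}(t,e)\cup N_{\mathcal O}(t,e')\subseteq p$, so $(t,e)\sim(t,e')$ by Lemma 4(c). Both points are in $X$, contrary to Lemma 5(a).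

(2) *There is $p\in B\setminus\bigcup_{e\in M_i}S_e$.* Fix $e_0$ with $p\in S_{e_0}$. By Lemma 5(b) there is $x=(s,e')\in X$ with $N_{\mathcal O}(x)\subseteq p$. If $s=t$, then $e'\in M_{m(t)}=M_i$ and $p\in S_{e'}$, a contradiction. So $s\neq t$. From $N_{\mathcal O}(t,e_0)\cup N_{\mathcal O}(x)\subseteq p$ we get $(t,e_0)\sim x$. Here $t\notin F$. Either $s\in F$, and then $x\in X_F$ because $x\in X$; or $s\in T\setminus F$ and $s\neq t$. In both cases Case A applied at stage $\alpha$, a contradiction. $\square$

Note the second alternative in Case A: in (2) the point $s$ may receive its value of $m$ long after stage $\alpha$, and Case A must have excluded it already.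

**Step 4.** *We conclude.* *Proof of Theorem 1.* The space $X=X_m$ is zero-dimensional, separable, metrizable and of size $\mathfrak c$, and it embeds as an H-set in an H-closed space by Lemma 1. If $X$ were Katětov, the family given by Lemma 3 would be admissible, hence equal to some $\mathcal O_\alpha$, contradicting Lemma 6. $\square$

## $2^{\mathfrak c}$ homeomorphism types

**Theorem 3.** There are exactly $2^{\mathfrak c}$ pairwise non-homeomorphic separable metrizable spaces that embed as H-sets in H-closed spaces but are not Katětov.

**Step 1.** *We put free choices into the recursion.* Let $g:\mathfrak c\to\{1,2\}$. Run the construction, adding one more action at the end of stage $\alpha$: take the first point $t$ not yet treated, in a fixed well-ordering of $T$, and put $m(t)=g(\alpha)$. Each stage now treats at most three new points, so still $|F_\alpha|<\mathfrak c$. Make all choices in the recursion by fixed well-orderings, so that they depend only on the history. Lemma 6 and its proof are unchanged: $F_\alpha$ is the set of points treated before stage $\alpha$, and a point $s\neq t$ outside $F_\alpha$ is covered by the second alternative of Case A, no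 matter when it is treated. So every resulting $X_{m_g}$ embeds as an H-set in an H-closed space and is not Katětov.

**Step 2.** *We show that different $g$ give different subsets of $Z$.* Let $\alpha$ be the first place where $g,g'$ differ. Both runs have the same history up to the extra action of stage $\alpha$, so they treat the same extra point $t$ there and assign it different values in $\{1,2\}$. Since $M_1\ne M_2$, the sets $X_{m_g}$ and $X_{m_{g'}}$ differ over $t$. So we have $2^{\mathfrak c}$ distinct subspaces of $Z$.

**Step 3.** *We count homeomorphism types.* A continuous map from a separable space into the Hausdorff space $Z$ is determined by its values on a countable dense set, so there are at most $|Z|^{\aleph_0}=\mathfrak c$ such maps. Each subspace of $Z$ homeomorphic to $X_{m_g}$ is the image of one of them. Hence each homeomorphism class among our $2^{\mathfrak c}$ subspaces has at most $\mathfrak c$ members. If there were $\kappa<2^{\mathfrak c}$ classes, there would be at most $\kappa\cdot\mathfrak c<2^{\mathfrak c}$ subspaces. So there are $2^{\mathfrak c}$ types. There are no more, since every separable metrizable space embeds in $[0,1]^\omega$,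 which has $2^{\mathfrak c}$ subsets. $\square$

## Both classes described by disjoint closed sets in a compact space

In Lemma 1 each point $(t,e)$ was tied to the closed set $\{t\}\times\hat e$ in the compact space $T\times V$. This can be done in general, and it puts the two properties of the question side by side.

For compact Hausdorff $C$ let $2^C$ be the set of nonempty closed subsets of $C$ with the Vietoris topology: its subbasic open sets are $\{L:L\subseteq U\}$ and $\{L:L\cap U\neq\emptyset\}$ for $U$ open in $C$. It is compact Hausdorff. For example, in $2^{[0,1]}$ the sets $\{0,1/n\}$ converge to $\{0\}$.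

**Theorem 4.** Let $(X,\tau)$ be a nonempty Hausdorff space. Consider compact Hausdorff $C$ and assignments $x\mapsto K_x$ of nonempty, pairwise disjoint closed subsets of $C$ such that

(i) $\{y\in X:K_y\subseteq U\}\in\tau$ for each open $U\subseteq C$.

Then:

(a) $X$ embeds as an H-set in some H-closed space iff there is such $(C,K)$ with

(ii) every $L$ in the closure of $\{K_x:x\in X\}$ in $2^C$ meets $\bigcup_xK_x$.

(b) $X$ is Katětov iff there is such $(C,K)$ with

(ii′) $\bigcup_xK_x=C$.

Since the sets $L$ are nonempty subsets of $C$, (ii′) implies (ii), and the theorem recovers the known result that Katětov spaces embed as H-sets in H-closed spaces. Before the proof, here are the spaces $X_m$ and the short path that we left open.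

**Example 6.** *Five edges.* Let $C=T\times V$, a Cantor set, and $K_{(t,e)}=\{t\}\times\hat e$ for $(t,e)\in Z$. For $x\in X_m$ these two-point sets are pairwise disjoint, as $M_{m(t)}$ is a matching. Condition (i) holds since for each $e$ the set $\{s:(s,e),(s,e+1)\in U\}$ is open. The map $z\mapsto K_z$ from $Z$ to $2^C$ is continuous: the preimages of the subbasic sets are open by the same remark, and because $\{s:(s,e)\in U\text{ or }(s,e+1)\in U\}$ is open. So $\{K_z:z\in Z\}$ is compact, hence closed in $2^C$. Every $L$ in the closure of $\{K_x:x\in X_m\}$ therefore has the form $\{s\}\times\hat e$, and by maximality it meets $\{s\}\times\hat e'$ for some $e'\in M_{m(s)}$. So (ii) holds for every $m$. For the $X$ of Theorem 1 no choice of $(C,K)$ satisfies (ii′), by (b). Thus asking for (ii) is strictly weaker than asking for (ii′), even when $C$ is the Cantor set and each $K_x$ has two points.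

*Three edges.* Here the maximal matchings are $\{1,3\}$ and $\{2\}$. Let $C=T\times\{a,b\}$, $K_{(t,1)}=\{(t,a)\}$, $K_{(t,3)}=\{(t,b)\}$ and $K_{(t,2)}=\{t\}\times\{a,b\}$. Over each $t$ the sets used are disjoint and have union $\{t\}\times\{a,b\}$, and (i) is checked one $e$ at a time as before. So (ii′) holds, and by (b) the space is Katětov for every $m$, as announced in Example 4.

### H-sets: proof of (a)

**Step 1 (⇒).** *From an ambient space we produce $C$ as a space of ultrafilters.* Let $X$ be an H-set in a Hausdorff space $Y$. Let $C$ be the Stone space of all ultrafilters on the set $Y$, write $V^*=\{p\in C:V\in p\}$ for $V\subseteq Y$, and let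
$$K_x=\bigcap\{V^*:V\text{ an open neighbourhood of }x\},$$
the set of ultrafilters converging to $x$. It is closed, and it contains the principal ultrafilter at $x$. The $K_x$ are pairwise disjoint since $Y$ is Hausdorff. The sets $V^*$ are clopen and $V^*\cap W^*=(V\cap W)^*$, so compactness gives
$$\text{if }K_x\subseteq U\text{ with }U\subseteq C\text{ open, then }V^*\subseteq U\text{ for some open }V\ni x.\tag{4}$$

*Condition (i).* If $K_x\subseteq U$, take $V$ from (4). For $y\in V\cap X$ we get $K_y\subseteq V^*\subseteq U$. So $\{y\in X:K_y\subseteq U\}$ is a neighbourhood of each of its points.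

*Condition (ii).* Suppose $L$ is in the closure of $\{K_x:x\in X\}$ and misses all $K_x$. By (4) with $U=C\setminus L$ there are open $V_x\ni x$ with $V_x^*\cap L=\emptyset$. Since $X$ is an H-set, there are $x_1,\dots,x_k$ with $X\subseteq\bigcup_i\mathrm{cl}_YV_{x_i}$. Now $L\subseteq G:=C\setminus\bigcup_iV_{x_i}^*$, which is clopen. So $\{L':L'\subseteq G\}$ is a neighbourhood of $L$, and $K_y\subseteq G$ for some $y\in X$. By (4) there is an open $V\ni y$ with $V^*\subseteq G$. Then $(V\cap V_{x_i})^*=\emptyset$, i.e. $V\cap V_{x_i}=\emptyset$, for all $i$. This contradicts $y\in\bigcup_i\mathrm{cl}_YV_{x_i}$.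

**Step 2 (⇐).** *From $(C,K)$ we build the ambient space, as in Lemma 1.* Let $Y=X\cup(C\times\omega)$, with the points of $C\times\omega$ isolated and basic neighbourhoods of $x\in X$ of the form
$$N(U,W,n)=W\cup(U\times[n,\infty)),$$
where $U\supseteq K_x$ is open, $W\in\tau$, $x\in W\subseteq\{y:K_y\subseteq U\}$ and $n\in\omega$. By (i) such neighbourhoods exist for every open $U\supseteq K_x$. Each $N(U,W,n)$ is a basic neighbourhood of every point of $W$, and $N(U,W,n)\cap N(U',W',n')=N(U\cap U',W\cap W',\max(n,n'))$, where the right side is a set of isolated points if $W\cap W'=\emptyset$. So this is a topology. Taking $U=C$ shows that $X$ carries $\tau$.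

*$Y$ is Hausdorff.* For $x\neq y$ in $X$ take disjoint open $U\supseteq K_x$, $U'\supseteq K_y$. The sets $W=\{z:K_z\subseteq U\}$ and $W'=\{z:K_z\subseteq U'\}$ are disjoint because $K_z\neq\emptyset$, so $N(U,W,0)\cap N(U',W',0)=\emptyset$. A point of $X$ and an isolated point are separated by choosing $n$ large.

**Step 3.** *We verify that $X$ is an H-set in $Y$; this is where (ii) enters.* Given a cover of $X$ by open sets, choose for each $x$ a basic $N_x=N(U_x,W_x,n_x)\ni x$ with $K_x\subseteq U_x$ inside a member. Suppose that for every finite $F\subseteq X$ there is $y_F\in X\setminus\bigcup_{x\in F}\mathrm{cl}_YN_x$. Then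
$$K_{y_F}\cap U_x=\emptyset\quad\text{for }x\in F.$$
Indeed, if $c\in K_{y_F}\cap U_x$, then $(c,k)\in N_x$ for all large $k$, and every neighbourhood of $y_F$ also contains $(c,k)$ for all large $k$, so $y_F\in\mathrm{cl}_YN_x$. Direct the finite subsets of $X$ by inclusion and let $L\in2^C$ be a cluster point of the net $(K_{y_F})_F$; it exists since $2^C$ is compact, and it lies in the closure of $\{K_x:x\in X\}$. For each $x$ the set $\{L':L'\subseteq C\setminus U_x\}$ is closed in $2^C$, and the net is in it from $F=\{x\}$ on. So $L\cap U_x=\emptyset$ for every $x$, and $L$ misses $\bigcup_xK_x$, contradicting (ii). Hence for some finite $F$ the members of the cover chosen for $x\in F$ have closures covering $X$. Finally embed $Y$ in an H-closed space by (F1); $X$ remains an H-set as in Step 3 of Lemma 1. This proves (a).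

### Katětov spaces: proof of (b)

**Step 1 (⇒).** *From a minimal Hausdorff topology we produce $C$ as a space of maximal open filters.* Let $\sigma\subseteq\tau$ be minimal Hausdorff, hence H-closed by (F2). Let $C$ be the set of maximal $\sigma$-open filters, with base the sets $V^*=\{p:V\in p\}$, $V\in\sigma$; note $V^*\cap W^*=(V\cap W)^*$. An open set that meets all members of a maximal open filter $p$ belongs to $p$. So if $V\notin p$, some $W\in p$ is disjoint from $V$; then $W\subseteq X\setminus\mathrm{cl}_\sigma V$, so $X\setminus\mathrm{cl}_\sigma V\in p$. Since $V$ and $X\setminus\mathrm{cl}_\sigma V$ are disjoint, they are not both in $p$. Thus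
$$C\setminus V^*=(X\setminus\mathrm{cl}_\sigma V)^*,$$
and the base is clopen. Distinct $p,q\in C$ are separated by $V^*$ and $C\setminus V^*$ for any $V\in p\setminus q$, so $C$ is Hausdorff.

*$C$ is compact.* Let $\{V_i^*\}$ be a family without finite subcover. For finitely many indices some $p\in C$ lies outside the corresponding $V_i^*$, so it contains the corresponding sets $X\setminus\mathrm{cl}_\sigma V_i$, whose intersection is then nonempty. So $\{X\setminus\mathrm{cl}_\sigma V_i\}$ is centered, and any maximal open filter containing it lies in no $V_i^*$. The family is not a cover.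

*The sets $K_x$.* Let $K_x=\bigcap\{V^*:x\in V\in\sigma\}$. It is closed. It is nonempty, as the filter of open neighbourhoods of $x$ extends to a maximal one. The $K_x$ are pairwise disjoint since $\sigma$ is Hausdorff.

*Condition (ii′).* Let $p\in C$. We claim that $p$ has an adherent point. Otherwise every $x$ has an open $V_x\ni x$ and some $P_x\in p$ with $V_x\cap P_x=\emptyset$. As $\sigma$ is H-closed, $X=\bigcup_i\mathrm{cl}_\sigma V_{x_i}$ for finitely many $x_i$. But $\bigcap_iP_{x_i}\in p$ is nonempty, open and disjoint from every $V_{x_i}$, hence from the closures, a contradiction. If $x$ is adherent to $p$, each open neighbourhood of $x$ meets all members of $p$, so it belongs to $p$. Hence $p\in K_x$.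

*Condition (i).* As in (4), if $K_x\subseteq U$ with $U$ open, compactness gives $V\in\sigma$ with $x\in V$ and $V^*\subseteq U$, and then $K_y\subseteq V^*\subseteq U$ for all $y\in V$. So $\{y:K_y\subseteq U\}$ is even $\sigma$-open.

**Step 2 (⇐).** *We first shrink $C$, so that every nonempty open set contains some $K_x$.* Consider the closed $B\subseteq C$ that meet every $K_x$. The intersection of a chain of such sets again meets every $K_x$, by compactness of $K_x$. So by Zorn's lemma there is a minimal such $B$, and $B\neq\emptyset$ as $X\neq\emptyset$. Replace $C$ by $B$ and $K_x$ by $K_x\cap B$. These are nonempty, disjoint and closed, and (ii′) persists. So does (i): for $U$ open in $B$ the set $U\cup(C\setminus B)$ is open in $C$, and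
$$\{y:K_y\cap B\subseteq U\}=\{y:K_y\subseteq U\cup(C\setminus B)\}\in\tau.$$
So assume that no proper closed subset of $C$ meets every $K_x$.

**Step 3.** *We define a coarser Hausdorff topology.* For open $U\subseteq C$ let $U^\#=\{x:K_x\subseteq U\}\in\tau$. Then
$$U\neq\emptyset\implies U^\#\neq\emptyset,\tag{5}$$
because $C\setminus U$ is a proper closed subset, so it misses some $K_x$. As $U^\#\cap V^\#=(U\cap V)^\#$ and $C^\#=X$, the sets $U^\#$ form a base of a topology $\sigma\subseteq\tau$. For $x\neq y$ the disjoint compact sets $K_x,K_y$ have disjoint open neighbourhoods $U,V$, and $U^\#\cap V^\#=\emptyset^\#=\emptyset$. So $\sigma$ is Hausdorff.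

**Step 4.** *We show that $\sigma$ is H-closed and pass to its semiregularization.* Given a $\sigma$-open cover, choose for each $x$ an open $U_x\supseteq K_x$ with $U_x^\#$ inside a member. By (ii′) the $U_x$ cover $C$, so $C=U_{x_1}\cup\dots\cup U_{x_k}$ by compactness. Let $y\in X$ and choose $c\in K_y$, say $c\in U_{x_i}$. If $y\in V^\#$, then $c\in K_y\subseteq V$, so $V\cap U_{x_i}\neq\emptyset$, and by (5)
$$V^\#\cap U_{x_i}^\#=(V\cap U_{x_i})^\#\neq\emptyset.$$
So $y\in\mathrm{cl}_\sigma U_{x_i}^\#$. Hence the closures of finitely many members of the cover cover $X$, and $\sigma$ is H-closed. By (F3) the semiregularization of $\sigma$ is a minimal Hausdorff topology contained in $\sigma\subseteq\tau$. So $X$ is Katětov. $\square$
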